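\title{The class of separable Banach spaces not containing $\ell_1$ is not strongly bounded}

\begin{abstract}
A class of separable Banach spaces is strongly bounded if every analytic family of its members embeds into a single member. We show that the class of separable spaces containing no isomorphic copy of $\ell_1$ is not strongly bounded. We construct an analytic family of spaces $X_\sigma$, $\sigma\in\{0,1\}^{\mathbb N}$, none of which contains $\ell_1$, such that every separable space containing uncountably many of them contains $\ell_1$. Moreover, no $X_\sigma$ embeds into a space that has the bounded approximation property and does not contain $\ell_1$. The spaces are built from an incidence structure over finite fields, and the copy of $\ell_1$ is found by a probabilistic argument.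
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $\mathbb N=\{1,2,\dots\}$, scalars are real (see Remark~\ref{rem:complex} for complex scalars), operators are bounded and linear, isometries are linear, and ``embeds'' means ``embeds isomorphically''. A Banach space is \emph{$\ell_1$-free} if it contains no isomorphic copy of $\ell_1$.

Let $\Delta=\{0,1\}^{\mathbb N}$ be the Cantor set. Every separable Banach space is isometric to a closed linear subspace of $C(\Delta)$. Let $\mathcal{SB}$ be the set of all these subspaces with the Effros Borel structure, that is, the $\sigma$-algebra generated by the sets $\{X:X\cap V\neq\emptyset\}$, $V\subseteq C(\Delta)$ open. This is a standard Borel space, and classes of separable Banach spaces are identified with subsets of $\mathcal{SB}$ that are closed under isomorphism. Recall that a subset of a standard Borel space is \emph{analytic} if it is the projection of a Borel subset of the product with a Polish space, \emph{coanalytic} if its complement is analytic, and that a set which is both is Borel.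 For $Z\in\mathcal{SB}$ the set $\mathcal{SE}(Z)$ of all $X\in\mathcal{SB}$ isomorphic to a subspace of $Z$ is analytic.

\begin{definition}
A class $\mathcal C\subseteq\mathcal{SB}$ closed under isomorphism is \emph{strongly bounded} if for every analytic set $\mathcal A\subseteq\mathcal C$ there is $Z\in\mathcal C$ with $\mathcal A\subseteq\mathcal{SE}(Z)$.
\end{definition}

For an infinite-dimensional separable Banach space $Y$ let $\mathcal G_Y$ be the class of all $X\in\mathcal{SB}$ that contain no isomorphic copy of $Y$. The following facts are known; we use them only for orientation and in Section~\ref{sec:remarks}.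
\begin{itemize}
\item[(a)] Each $\mathcal G_Y$ is coanalytic and not Borel. In particular, there is no $Z\in\mathcal G_Y$ with $\mathcal G_Y=\mathcal{SE}(Z)$.
\item[(b)] Each $\mathcal G_Y$ carries a natural coanalytic rank obtained from a tree.
\item[(c)] (Dodos) The class $\mathcal G_{C(\Delta)}$ of non-universal spaces is strongly bounded.
\end{itemize}

By (a), no member of $\mathcal G_Y$ contains all the others, and the obstruction is one of descriptive complexity. If a family $\mathcal B\subseteq\mathcal G_Y$ embeds into one space $Z\in\mathcal G_Y$, then $\mathcal B$ lies in the analytic set $\mathcal{SE}(Z)\subseteq\mathcal G_Y$. Strong boundedness of $\mathcal G_Y$ is the converse: it says that complexity is the only obstruction. It is recorded in \cite{PJS} as an open question whether every class $\mathcal G_Y$ is strongly bounded, with the note that this is open in particular for $\mathcal G_{\ell_1}$.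

For $\mathcal G_{\ell_1}$ the simplest case points to a positive answer: countably many separable $\ell_1$-free spaces embed into their $\ell_2$-sum, which is separable and $\ell_1$-free (Lemma~\ref{lem:sum}). Fact (c) points the same way. The answer is nevertheless negative, and for a suitable family the countable case is the only one that works.

\begin{theorem}\label{thm:main}
There are separable Banach spaces $X_\sigma$, $\sigma\in\Delta$, such that
\begin{itemize}
\item[(i)] every $X_\sigma$ is $\ell_1$-free;
\item[(ii)] $\mathcal A=\{X\in\mathcal{SB}:X\text{ is isometric to some }X_\sigma\}$ is analytic;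
\item[(iii)] if $Y$ is a separable Banach space and $X_\sigma$ embeds into $Y$ for uncountably many $\sigma$, then $Y$ contains $\ell_1$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:answer}
The class $\mathcal G_{\ell_1}$ is not strongly bounded.
\end{corollary}

\begin{proof}
By (i) and (ii), $\mathcal A$ is an analytic subset of $\mathcal G_{\ell_1}$, and it contains an isometric copy of each $X_\sigma$. If $Y\in\mathcal{SB}$ and $\mathcal A\subseteq\mathcal{SE}(Y)$, then $Y$ contains $\ell_1$ by (iii), so $Y\notin\mathcal G_{\ell_1}$.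
\end{proof}

The next two theorems concern the spaces $X_\sigma$ constructed in Section~\ref{sec:spaces}. They are not needed for Corollary~\ref{cor:answer}.

\begin{theorem}\label{thm:sharp}
For $A\subseteq\Delta$, the spaces $X_\sigma$ $(\sigma\in A)$ embed into a common separable $\ell_1$-free space if and only if $A$ is countable.
\end{theorem}

\begin{theorem}\label{thm:bap}
Let $\sigma\in\Delta$ and let $J:X_\sigma\to Y$ be an embedding into a Banach space $Y$. If there are compact operators $P_n:X_\sigma\to Y$ with $P_nx\to Jx$ for all $x\in X_\sigma$, then $Y$ contains $\ell_1$. In particular, $X_\sigma$ does not embed into any $\ell_1$-free space with a Schauder basis or with the bounded approximation property.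
\end{theorem}

Section~\ref{sec:tools} collects the tools that exclude or produce $\ell_1$, and Section~\ref{sec:idea} explains the mechanism on one level of a tree. The spaces are built in Sections~\ref{sec:lines}--\ref{sec:spaces}, where parts (i) and (ii) of Theorem~\ref{thm:main} are proved. Section~\ref{sec:estimate} contains the probabilistic estimate, from which the remaining statements follow in Section~\ref{sec:proofs}.

\section{Excluding and producing $\ell_1$}\label{sec:tools}

A sequence $(x_k)$ in a Banach space is \emph{weakly Cauchy} if $(f(x_k))$ converges for every functional $f$. By the Hahn--Banach theorem this does not depend on whether we test in a subspace containing the sequence or in the whole space. We use three published results.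
\begin{itemize}
\item[(R1)] \emph{Rosenthal's $\ell_1$-theorem} \cite{Ros}. Every bounded sequence in an $\ell_1$-free space has a weakly Cauchy subsequence.
\item[(R2)] \emph{Its combinatorial core} \cite{Ros}. A uniformly bounded sequence of real functions on a set with no pointwise convergent subsequence has a subsequence $(w_k)$ and reals $\alpha<\beta$ such that the pairs $A_k=\{w_k\le\alpha\}$, $B_k=\{w_k\ge\beta\}$ are independent: $\bigcap_{k\in F}A_k\cap\bigcap_{k\in F'}B_k\neq\emptyset$ for all disjoint finite $F,F'\subseteq\mathbb N$.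
\item[(BS)] \emph{Borel selection} (Kuratowski--Ryll-Nardzewski). A closed subset of a product $K\times V$ of compact metrizable spaces, all of whose sections over $K$ are nonempty, contains the graph of a Borel map $K\to V$.
\end{itemize}
The converse of (R1) also holds: if every bounded sequence of a space has a weakly Cauchy subsequence, then the space is $\ell_1$-free. Indeed, a subsequence $(e_{k_i})$ of the unit vector basis of $\ell_1$ is not weakly Cauchy, as a functional in $\ell_\infty$ with value $(-1)^i$ at $k_i$ shows.

\begin{lemma}\label{lem:sum}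
Let $E=(\sum_nE_n)_{\ell_2}$ be the $\ell_2$-sum of countably many Banach spaces. A bounded sequence $(x_k)$ in $E$ whose $n$-th coordinates $(x_k(n))_k$ are weakly Cauchy in $E_n$ for every $n$ is weakly Cauchy. If all $E_n$ are $\ell_1$-free, then so is $E$.
\end{lemma}

\begin{proof}
A functional on $E$ has the form $f=(f_n)\in(\sum_nE_n^*)_{\ell_2}$. If $\|x_k\|\le M$ for all $k$, then for every $m$
\[
|f(x_k-x_l)|\le\sum_{n\le m}|f_n(x_k(n)-x_l(n))|+2M\Big(\sum_{n>m}\|f_n\|^2\Big)^{1/2}.
\]
Let $k,l\to\infty$ and then $m\to\infty$. If all $E_n$ are $\ell_1$-free, then by (R1) and a diagonal argument every bounded sequence in $E$ has a subsequence that is weakly Cauchy in each coordinate, and the converse of (R1) applies.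
\end{proof}

\subsection*{A criterion for containing $\ell_1$}
Let $d\xi$ be the uniform product measure on $\Delta$ and $\xi|k=(\xi_1,\dots,\xi_k)$. For finite $F\subseteq\mathbb N$ the \emph{Walsh function} $\chi_F(\xi)=(-1)^{\sum_{i\in F}\xi_i}$ is also evaluated at words of length $k$ when $F\subseteq\{1,\dots,k\}$. Since $\chi_F\chi_{F'}=\chi_{F\triangle F'}$, these functions are orthonormal in $L_2(d\xi)$, and for $\zeta,\zeta'\in\{0,1\}^k$
\begin{equation}\label{eq:walsh}
2^{-k}\sum_{F\subseteq\{1,\dots,k\}}\chi_F(\zeta)\chi_F(\zeta')=\prod_{i=1}^k\frac{1+(-1)^{\zeta_i+\zeta'_i}}{2}=\mathbf 1[\zeta=\zeta'].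
\end{equation}

\begin{lemma}\label{lem:crit}
Let $Y$ be a Banach space and $\xi\mapsto u_\xi\in Y^*$ a bounded map on $\Delta$ such that $\xi\mapsto u_\xi(y)$ is Borel for all $y\in Y$. Let $M,\delta>0$. Suppose that for infinitely many $k$ there are vectors $y^k_\zeta\in Y$, $\zeta\in\{0,1\}^k$, with
\[
\Big\|\sum_{\zeta}\varepsilon_\zeta y^k_\zeta\Big\|\le M\quad\text{for all signs }\varepsilon_\zeta=\pm1,\qquad\int u_\xi(y^k_{\xi|k})\,d\xi\ge\delta .
\]
Then $Y$ contains $\ell_1$.
\end{lemma}

The model case is $Y=C(\Delta)$, with $u_\xi$ the evaluation at $\xi$, $y^k_\zeta$ the indicator of $\{\xi:\xi|k=\zeta\}$, and $M=\delta=1$. There $u_\xi(y^k_\zeta)=0$ for $\zeta\neq\xi|k$. In the lemma nothing is assumed about these off-diagonal values. The proof averages over all Walsh sign patterns, because by \eqref{eq:walsh} this average cancels them.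

\begin{proof}
Let $\Lambda=M\sup_\xi\|u_\xi\|$. For $k$ as in the hypothesis and $F\subseteq\{1,\dots,k\}$ put
\[
y^k_F=\sum_\zeta\chi_F(\zeta)\,y^k_\zeta,\qquad a_k(F)=\int\chi_F(\xi)\,u_\xi(y^k_F)\,d\xi .
\]
Then $\|y^k_F\|\le M$ and $|a_k(F)|\le\Lambda$. By \eqref{eq:walsh},
\[
2^{-k}\sum_Fa_k(F)=\int\sum_\zeta\mathbf 1[\zeta=\xi|k]\,u_\xi(y^k_\zeta)\,d\xi\ge\delta .
\]
If $m_k$ is the number of sets $F$ with $a_k(F)\ge\delta/2$, then $2^k\delta\le m_k\Lambda+2^k\delta/2$, so $m_k\to\infty$. Hence there are $k_1<k_2<\cdots$ and pairwise distinct sets $F_i\subseteq\{1,\dots,k_i\}$ with $a_{k_i}(F_i)\ge\delta/2$.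

Suppose $Y$ is $\ell_1$-free. By (R1) we may assume that $y_i=y^{k_i}_{F_i}$ is weakly Cauchy. Then the Borel functions $h_i(\xi)=u_\xi(y_i)$ are bounded by $\Lambda$ and converge pointwise to some $h$, so $\int|h_i-h|\,d\xi\to0$. By Bessel's inequality $\int\chi_{F_i}h\,d\xi\to0$, hence $\int\chi_{F_i}h_i\,d\xi\to0$. This contradicts $\int\chi_{F_i}h_i\,d\xi=a_{k_i}(F_i)\ge\delta/2$.
\end{proof}

\subsection*{Weakly precompact sets}
Let $K$ be a compact metrizable space. A bounded set $G\subseteq C(K)$ is \emph{weakly precompact} if each sequence in $G$ has a pointwise convergent subsequence; the limit need not be continuous. For bounded sequences in $C(K)$, pointwise convergence is the same as being weakly Cauchy, by the Riesz representation theorem and dominated convergence. We shall verify weak precompactness combinatorially for explicit countable families, but norms are built from convex sets. The next lemma makes the passage.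

\begin{lemma}\label{lem:hull}
If $G\subseteq C(K)$ is weakly precompact, then so is its norm-closed absolutely convex hull $W$.
\end{lemma}

\begin{proof}
Let $\mu$ be a Borel probability measure on $K$. By dominated convergence $G$ is relatively compact in $L_1(\mu)$. By Mazur's theorem the closed absolutely convex hull of $G$ in $L_1(\mu)$ is compact, and it contains $W$ because $\|\cdot\|_{L_1(\mu)}\le\|\cdot\|_\infty$. So $W$ is relatively compact in $L_1(\mu)$ for every $\mu$.

Suppose some sequence in $W$ has no pointwise convergent subsequence, and take $(w_k)$, $\alpha<\beta$, $A_k$, $B_k$ from (R2). The sets $A_k,B_k$ are closed and disjoint. Let $F=\bigcap_k(A_k\cup B_k)$ and define $\Theta:F\to\Delta$ by $\Theta(t)_k=1$ if and only if $t\in B_k$. The map $\Theta$ is continuous, since $A_k\cap F$ and $B_k\cap F$ are complementary closed subsets of $F$. It is onto: for $\xi\in\Delta$ the closed sets $A_k$ $(\xi_k=0)$ and $B_k$ $(\xi_k=1)$ have the finite intersection property by independence, so they have a common point. Hence $g\mapsto g\circ\Theta$ is an isometry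 of $C(\Delta)$ into $C(F)$. Extend $g\circ\Theta\mapsto\int g\,d\xi$ to a functional of norm one on $C(F)$. It has value $1$ at the constant $\mathbf 1$, so it is a probability measure $\mu$ on $F$, and the image of $\mu$ under $\Theta$ is $d\xi$. For $k\neq l$ the set $(A_k\cap B_l)\cup(B_k\cap A_l)$ has $\mu$-measure $\frac12$, and on it $|w_k-w_l|\ge\beta-\alpha$. Thus $\|w_k-w_l\|_{L_1(\mu)}\ge(\beta-\alpha)/2$, which contradicts relative compactness.
\end{proof}

\section{The mechanism}\label{sec:idea}

Let $K$ be the space of branches of a finitely branching tree, $N_s\subseteq K$ the cylinder of a node $s$, and $\Phi$ the span of the indicators $\mathbf 1_{N_s}$. All $X_\sigma$ will be completions of $\Phi$ under norms that dominate the supremum norm up to a constant. Suppose that embeddings $T_\sigma:X_\sigma\to Y$ into a separable space exist for uncountably many $\sigma$. Separability yields one $\sigma$ and, for each $k$, some $\tau\neq\sigma$ close to $\sigma$ with $T_\tau\mathbf 1_{N_s}\approx T_\sigma\mathbf 1_{N_s}$ for all nodes $s$ of level $k$. The evaluation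 at a point $z\in K$ extends to a functional $\psi_z\in Y^*$ with $\psi_z(T_\sigma\varphi)=\varphi(z)$ for $\varphi\in\Phi$. Hence $\psi_z(T_\tau\mathbf 1_{N_{z|k}})\approx1$, where $z|k$ is the node of level $k$ on $z$.

To use Lemma~\ref{lem:crit} we fix a binary subtree, called a \emph{line}, take for $u_\xi$ the functionals $\psi_z$ of its branches, and look for vectors attached to its nodes $s$ of level $k$. The vectors $T_\tau\mathbf 1_{N_s}$ have the right diagonal values. But no $\ell_1$-free space of this kind can have bounded signed sums $\sum\pm\mathbf 1_{N_s}$ along all levels of a line, since then Lemma~\ref{lem:crit}, applied to the evaluations at the branches of the line, would produce $\ell_1$ in that space. So we cut holes into the cylinders. In $X_\tau$ the signed sums $\sum\pm\mathbf 1_{D_s}$ will be bounded, where $D_s$ is $N_s$ without holes whose position depends on $\tau$. Three demands arise.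
\begin{itemize}
\item[(1)] The $\sigma$-holes cover the $\sigma$-line, so that $X_\sigma$ can be $\ell_1$-free.
\item[(2)] For $\tau\neq\sigma$, the $\tau$-holes miss most of the $\sigma$-line.
\item[(3)] The functional $T_\tau^*\psi_z$, which we control only on cylinders of level $k$, cannot concentrate on the $\tau$-holes.
\end{itemize}
For a single line, (3) has no reason to hold. The remedy is to have many lines through each point $z$. The functional $T^*_\tau\psi_z$ depends on $z$ alone, so it cannot adapt to the holes of a random line through $z$. The following one-level model meets all three demands.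

Let $\mathbb F$ be a field with $Q$ elements, $S$ a set, and $v^0,v^1:S\to\mathbb F^2$ injections with disjoint images. Write $\langle\gamma,v\rangle=\gamma_1v_1+\gamma_2v_2$. Think of $S\times\mathbb F$ as the set of children of a node. For $b\in\mathbb F$, $\gamma\in\mathbb F^2$ and $\epsilon\in\{0,1\}$ the $\epsilon$-hole is the graph
\[
\Gamma^\epsilon(b,\gamma)=\{(x,\,b+\langle\gamma,v^\epsilon(x)\rangle):x\in S\}\subseteq S\times\mathbb F .
\]

\begin{lemma}\label{lem:onelevel}
Fix $(x_0,t_0)\in S\times\mathbb F$ and $\epsilon\in\{0,1\}$. Let $\gamma$ be uniformly distributed on $\mathbb F^2$ and $b=t_0-\langle\gamma,v^\epsilon(x_0)\rangle$, so that $(x_0,t_0)\in\Gamma^\epsilon(b,\gamma)$. If $(x,t,\epsilon')\neq(x_0,t_0,\epsilon)$, then $\mathbb P[(x,t)\in\Gamma^{\epsilon'}(b,\gamma)]\le1/Q$.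
\end{lemma}

\begin{proof}
The event is $t-t_0=\langle\gamma,\theta\rangle$ with $\theta=v^{\epsilon'}(x)-v^\epsilon(x_0)$. If $\theta\neq0$, then $\langle\gamma,\theta\rangle$ is uniform on $\mathbb F$ and the probability is $1/Q$. If $\theta=0$, then $\epsilon'=\epsilon$ because the images are disjoint, and $x=x_0$ by injectivity. Then $t\neq t_0$, and the event is empty.
\end{proof}

\begin{example}\label{ex:F2}
Let $\mathbb F=S=\{0,1\}$ with addition modulo $2$ and $v^\epsilon(x)=(\epsilon,x)$. Take $(x_0,t_0)=(0,0)$ and $\epsilon=0$, so $b=0$ and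
\[
\Gamma^0=\{(0,0),\,(1,\gamma_2)\},\qquad\Gamma^1=\{(0,\gamma_1),\,(1,\gamma_1+\gamma_2)\}.
\]
The point $(0,0)$ always lies in $\Gamma^0$, which is demand (1). It lies in $\Gamma^1$ only if $\gamma_1=0$, which has probability $\frac12=1/Q$; this is demand (2). The point $(0,1)$ is never in $\Gamma^0$ and is in $\Gamma^1$ if $\gamma_1=1$. The point $(1,t)$ is in $\Gamma^0$ if $\gamma_2=t$ and in $\Gamma^1$ if $\gamma_1+\gamma_2=t$. Each of these events has probability $\frac12$. Consequently, if $\mu$ is a probability measure on $S\times\mathbb F$ chosen with knowledge of $(x_0,t_0)$ but not of $\gamma$, then $\mathbb E\,\mu(\Gamma^1)=\frac12$, however $\mu$ is chosen; this is demand (3). For $\Gamma^0$ the unit mass at $(x_0,t_0)$ sits in the hole with certainty, and this is the only exception. With $Q\to\infty$ the probability $\frac12$ becomes the small error $1/Q$.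
\end{example}

We now stack such levels into a tree. The new difficulty is that $X_\sigma$ must be $\ell_1$-free although it sees the holes of all lines at once: the holes of one line must not play the role of the $\tau$-holes for another line. We prevent this by making two different lines share few nodes.

\section{Points, lines and exit sets}\label{sec:lines}

For $j\ge1$ let $\mathbb F_j$ be the field with $Q_j=2^{j+4}$ elements and $S_j=\{0,1\}\times\mathbb F_{j+1}$. Fix injections $e_j:\{0,1\}^{j-1}\to\mathbb F_j$, and injections $v_j^0,v_j^1:S_j\to\mathbb F_j^2$ with disjoint images. The latter exist since $2|S_j|=4Q_{j+1}=2^{j+7}\le2^{2j+8}=Q_j^2$. (They would not fit into $\mathbb F_j$; this is why the target is a plane.)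

\subsection*{Points}
Let $A_1=\{0,1\}\times\mathbb F_1\times\{0\}$ and $A_j=\{0,1\}\times\mathbb F_j\times\mathbb F_{j-1}=S_{j-1}\times\mathbb F_{j-1}$ for $j\ge2$, with elements $(\xi_j,y_j,t_j)$. Put $\mathcal P_n=\prod_{j\le n}A_j$, let $\mathcal T=\bigcup_{n\ge0}\mathcal P_n$ be the tree of \emph{nodes}, and let $K=\prod_jA_j$ be the compact metrizable space of \emph{points}. For a node $s$, $N_s\subseteq K$ is its clopen cylinder and $\mathrm{ch}(s)$ its set of children. For a node or point $s$, $s|j$ is the restriction to level $j$ and $\xi(s)$ the sequence of $\xi$-coordinates.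

\subsection*{Lines}
Let $C_j=\mathbb F_j\times\mathbb F_j\times\mathbb F_j^2$, with elements $c_j=(a_j,b_j,\gamma_j)$, and put $\mathcal L_n=\prod_{j\le n}C_j$ and $\Omega=\prod_jC_j$. An element $c=(a,b,\gamma)$ of $C_j$ is read in two ways, as a polynomial and as an affine function on $\mathbb F_j^2$:
\[
\pi_c(X)=a+bX+\gamma_1X^2+\gamma_2X^3,\qquad\lambda_c(v)=b+\langle\gamma,v\rangle .
\]
Let $\sigma\in\Delta$, with coordinates $\sigma(j)$. For $n\ge1$ and $L=(c_1,\dots,c_n)\in\mathcal L_n$ let $[L]_\sigma$ be the set of all $s\in\mathcal P_n$ whose coordinates satisfy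
\begin{align}
y_j&=\pi_{c_j}\big(e_j(\xi_1,\dots,\xi_{j-1})\big)\qquad(1\le j\le n),\tag{$\mathrm y_j$}\\
t_j&=\lambda_{c_{j-1}}\big(v_{j-1}^{\sigma(j-1)}(\xi_j,y_j)\big)\qquad(2\le j\le n).\tag{$\mathrm t_j$}
\end{align}
The equations $(\mathrm t_j)$ are the model of Section~\ref{sec:idea}. The equations $(\mathrm y_j)$ write a fingerprint of all four coordinates of $c_j$ into the node.
\begin{itemize}
\item[(L1)] For each $\zeta\in\{0,1\}^n$ there is exactly one $s\in[L]_\sigma$ with $\xi(s)=\zeta$, because $(\mathrm y_j)$ determines $y_j$ and then $(\mathrm t_j)$ determines $t_j$.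
\item[(L2)] $[L]_\sigma$ depends on $\sigma$ only through $\sigma(1),\dots,\sigma(n-1)$, and $s\in[L]_\sigma$ implies $s|j\in[L|j]_\sigma$ for $1\le j\le n$.
\item[(L3)] If $L,L'\in\mathcal L_k$ have different last coordinates $c\neq c'$, then the set of words $\xi(s)|(k-1)$, $s\in[L]_\sigma\cap[L']_\sigma$, has at most three elements. Indeed, by $(\mathrm y_k)$ the injection $e_k$ maps such a word to a root of $\pi_c-\pi_{c'}$, a nonzero polynomial of degree at most $3$.
\end{itemize}
For $\omega\in\Omega$ the \emph{line} $P^\sigma_\omega$ is the set of $z\in K$ with $z|j\in[\omega|j]_\sigma$ for all $j\ge1$. By (L1), for each $\xi\in\Delta$ it contains exactly one point $p_\sigma(\omega,\xi)$ with $\xi$-coordinates $\xi$. The map $p_\sigma:\Omega\times\Delta\to K$ is continuous, since $p_\sigma(\omega,\xi)|j$ depends only on $\omega|j$ and $\xi|j$.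

\subsection*{Holes and exit sets}
Let $L\in\mathcal L_n$ have last coordinate $c_n=(a_n,b_n,\gamma_n)$, and let $s\in[L]_\sigma$. The \emph{hole} $Z_\sigma(L,s)$ is the set of children of $s$ that satisfy $(\mathrm t_{n+1})$, that is, whose last coordinate lies in the graph $\Gamma^{\sigma(n)}(b_n,\gamma_n)\subseteq S_n\times\mathbb F_n$ formed with $v_n^0,v_n^1$. It contains the fraction $1/Q_n$ of the children of $s$. The \emph{exit set} is
\[
E_\sigma(L,s)=N_s\setminus\bigcup_{u\in Z_\sigma(L,s)}N_u=\{z\in K:z|n=s\text{ and }z\text{ violates }(\mathrm t_{n+1})\}.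
\]
The equation $(\mathrm t_{n+1})$ involves $c_n$ but not $c_{n+1}$. So the hole contains the next node of every line that extends $L$, and a point of the exit set leaves all these lines at level $n+1$.
\begin{itemize}
\item[(E1)] If $L\in\mathcal L_n$, $s\in[L]_\sigma$ and $1\le j<n$, then $s|(j+1)\in Z_\sigma(L|j,s|j)$, so $N_s\cap E_\sigma(L|j,s|j)=\emptyset$. In particular $P^\sigma_\omega$ is disjoint from all sets $E_\sigma(\omega|j,s)$, $s\in[\omega|j]_\sigma$.
\item[(E2)] For fixed $L\in\mathcal L_n$ the sets $E_\sigma(L|j,s)$, $1\le j\le n$, $s\in[L|j]_\sigma$, are pairwise disjoint. For two nodes of the same level the cylinders are disjoint. For $j<j'$, a point of $E_\sigma(L|j,s)$ violates $(\mathrm t_{j+1})$, while a point of $E_\sigma(L|j',s')$ extends $s'\in[L|j']_\sigma$ and so satisfies it.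
\end{itemize}
If $\sigma$ and $\tau$ first differ at $n$ and $L\in\mathcal L_n$, then $[L|j]_\sigma=[L|j]_\tau$ for all $j\le n$ by (L2), and the holes agree below level $n$; at level $n$ all $2^n$ nodes are shared, but the holes are $\Gamma^{\sigma(n)}$ and $\Gamma^{\tau(n)}$. For a fixed $\sigma$, in contrast, two lines whose data differ at level $k$ share at most six of their $2^k$ nodes there, by (L3) and (L1). The whole proof rests on this contrast.

\section{Two weakly precompact families}\label{sec:families}

Fix $\sigma\in\Delta$. The first family consists of the signed sums of exit sets along a line. Let $\mathcal H_\sigma$ be the set of all functions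
\[
h=\sum_{j=1}^r\ \sum_{s\in[L|j]_\sigma}\varepsilon_s\mathbf 1_{E_\sigma(L|j,s)},\qquad r\ge1,\quad L\in\mathcal L_r,\quad\varepsilon_s\in\{-1,0,1\}.
\]
They are continuous, and $|h|\le1$ by (E2). At a point $z$ the only term of level $j$ that can be nonzero is the one with $s=z|j$, and it is present only if $z|j\in[L|j]_\sigma$. The holes are essential for the next lemma: the functions $\sum_{s\in[\omega|j]_\sigma}(-1)^{\xi_j(s)}\mathbf 1_{N_s}$ take the value $(-1)^{\xi_j}$ at $p_\sigma(\omega,\xi)$, and along $j_1<j_2<\cdots$ they diverge at a point with $\xi_{j_i}\equiv i\pmod 2$.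

\begin{lemma}\label{lem:H}
$\mathcal H_\sigma$ is weakly precompact.
\end{lemma}

\begin{proof}
Let $h^i$ be given by $L^i\in\mathcal L_{r_i}$ and $(\varepsilon^i_s)$. If $(r_i)$ has a bounded subsequence, then some function occurs infinitely often, as there are finitely many choices for each $r$. Otherwise a diagonal argument gives a subsequence with $r_i\to\infty$ and an $\omega\in\Omega$ such that for each $j$ eventually $L^i|j=\omega|j$, and for each $s\in\bigcup_j[\omega|j]_\sigma$ the sign $\varepsilon^i_s$ is eventually constant. Let $k_i$ be the least $j\le r_i$ with $L^i|j\neq\omega|j$, and $k_i=\infty$ if there is none. Then $k_i\to\infty$.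

\emph{Points off the limit line.} Let $z|j\notin[\omega|j]_\sigma$ for some $j$. For large $i$ we have $z|j\notin[L^i|j]_\sigma$, hence $z|j'\notin[L^i|j']_\sigma$ for $j\le j'\le r_i$ by (L2). So only terms of levels below $j$ contribute to $h^i(z)$, and for large $i$ their sets and signs do not depend on $i$. Thus $(h^i(z))$ converges.

\emph{Points on the limit line.} Let $z\in P^\sigma_\omega$. The terms of $h^i$ of levels $j<k_i$ are multiples of indicators of sets $E_\sigma(\omega|j,s)$ and vanish at $z$ by (E1). So if $h^i(z)\neq0$, then $k_i<\infty$ and $z|j\in[L^i|j]_\sigma$ for some $j\ge k_i$, hence $z|k_i\in[L^i|k_i]_\sigma\cap[\omega|k_i]_\sigma$ by (L2). Let $R_i$ be the set of words $\xi(s)|(k_i-1)$ with $s$ in this intersection, and $R_i=\emptyset$ if $k_i=\infty$. By the minimality of $k_i$ the last coordinates of $L^i|k_i$ and $\omega|k_i$ differ, so $|R_i|\le3$ by (L3). We have shown that $h^i(z)\neq0$ implies $\xi(z)|(k_i-1)\in R_i$.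

Pass to a subsequence along which $|R_i|=m$ is constant and the words of $R_i$, suitably enumerated, converge coordinatewise to $\xi^1,\dots,\xi^m\in\Delta$. If $\xi(z)\notin\{\xi^1,\dots,\xi^m\}$, then $\xi(z)$ differs from each $\xi^a$ in some coordinate, and for large $i$ the $a$-th word of $R_i$ agrees with $\xi^a$ in that coordinate. So $h^i(z)=0$ for large $i$. At most three points $p_\sigma(\omega,\xi^a)$ remain, and a further subsequence converges at these.
\end{proof}

The second family serves demand (3). We shall cut a cylinder around $z$ into the cylinders that hang off the branch of $z$. Each of them lies in a hole with small probability, and to add up the errors we need the contributions of a functional on these cylinders to have a bounded sum. We force this by putting into the unit ball all sums of independent pieces on these cylinders. For $s\in\mathcal P_l$, $l\ge1$, let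
\[
O(s)=\{u:u\in\mathrm{ch}(s|j),\ u\neq s|(j+1),\ 0\le j<l\},
\]
and let $\mathcal D_\sigma$ be the set of all functions
\[
\sum_{u\in O(s)}\eta_u\mathbf 1_{N_u}g_u,\qquad l\ge1,\quad s\in\mathcal P_l,\quad\eta_u\in\{-1,0,1\},\quad g_u\in\mathcal H_\sigma\cup\{\mathbf 1\}.
\]
The cylinders $N_u$, $u\in O(s)$, are pairwise disjoint, so these functions are bounded by $1$.

\begin{lemma}\label{lem:D}
$\mathcal D_\sigma$ is weakly precompact.
\end{lemma}

\begin{proof}
Let $w^i$ be given by $s^i\in\mathcal P_{l_i}$, $(\eta^i_u)$ and $(g^i_u)$. If $(l_i)$ has a bounded subsequence, we may assume that $s^i=s$ and all $\eta^i_u$ are constant, and we apply Lemma~\ref{lem:H} successively to the finitely many sequences $(g^i_u)_i$, $u\in O(s)$. Otherwise pass to a subsequence with $l_i\to\infty$ and a point $z\in K$ such that for each $j$ eventually $s^i|j=z|j$. The set $K\setminus\{z\}$ is the disjoint union of the countably many cylinders $N_u$ with $u\in\mathrm{ch}(z|j)$, $u\neq z|(j+1)$, $j\ge0$. For each such $u$, eventually $u\in O(s^i)$ and $w^i=\eta^i_ug^i_u$ on $N_u$. By Lemma~\ref{lem:H}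 and a diagonal argument there is a subsequence along which, for every such $u$, $\eta^i_u$ is eventually constant and $(g^i_u)_i$ converges pointwise. It converges on $K\setminus\{z\}$, and a further subsequence converges at $z$.
\end{proof}

\section{The spaces $X_\sigma$}\label{sec:spaces}

Let $\Phi=\mathrm{span}\{\mathbf 1_{N_s}:s\in\mathcal T\}$, the space of functions on $K$ that depend on finitely many coordinates. The set $G_\sigma=\mathcal H_\sigma\cup\mathcal D_\sigma\subseteq\Phi$ is countable and symmetric. Let $W_\sigma$ be its closed absolutely convex hull in $C(K)$ and $B$ the closed unit ball of $C(K)$. By Lemmas~\ref{lem:H}, \ref{lem:D} and~\ref{lem:hull}, $W_\sigma\subseteq B$ is weakly precompact.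

We want an $\ell_1$-free norm on $\Phi$ whose unit ball contains $G_\sigma$. The gauge of $W_\sigma$ is not a safe choice: in the $\ell_1$-free space $c_0$, the closed absolutely convex hull of the unit vectors is the unit ball of $\ell_1$, and its gauge is the $\ell_1$-norm. We interpolate instead between $W_\sigma$ and $B$, so that every functional for the new norm is approximated by functionals that come from measures on $K$.

Let $\|\cdot\|_{\sigma,n}$ be the gauge $\|x\|_{\sigma,n}=\inf\{\rho>0:x\in\rho\,(2^nW_\sigma+2^{-n}B)\}$. It is a norm on $C(K)$ equivalent to $\|\cdot\|_\infty$, since $2^{-n}B\subseteq2^nW_\sigma+2^{-n}B\subseteq(2^n+2^{-n})B$. For $x\in\Phi$ put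
\[
\|x\|_\sigma=\Big(\sum_{n\ge1}\|x\|_{\sigma,n}^2\Big)^{1/2}.
\]
If $g\in W_\sigma$, then $\|g\|_{\sigma,n}\le2^{-n}$, and $\sum_n4^{-n}\le1$. Also $2W_\sigma+\frac12B\subseteq\frac52B$. Hence
\begin{equation}\label{eq:norms}
\|g\|_\sigma\le1\quad(g\in G_\sigma),\qquad\|x\|_\infty\le\tfrac52\|x\|_{\sigma,1}\le\tfrac52\|x\|_\sigma\quad(x\in\Phi).
\end{equation}
A node $u\neq\emptyset$ belongs to $O(s)$ for any sibling $s$ of $u$, so $\mathbf 1_{N_u}\in\mathcal D_\sigma$. These indicators span $\Phi$, because $\mathbf 1_K=\sum_{u\in\mathcal P_1}\mathbf 1_{N_u}$. Thus $\|\cdot\|_\sigma$ is a finite norm on $\Phi$. Let $X_\sigma$ be the completion of $(\Phi,\|\cdot\|_\sigma)$. It is isometric to the closure of $\{(x,x,\dots):x\in\Phi\}$ in $\big(\sum_n(C(K),\|\cdot\|_{\sigma,n})\big)_{\ell_2}$. The rational span $\Phi_{\mathbb Q}$ of the functions $\mathbf 1_{N_s}$ is countable and dense in every $X_\sigma$; fix an enumeration $(\varphi_m)$ of it.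

For $f\in X_\sigma^*$ and a node $u\neq\emptyset$, the \emph{local size} of $f$ at $u$ is
\[
\nu_u(f)=\sup\{|f(\mathbf 1_{N_u}g)|:g\in\mathcal H_\sigma\cup\{\mathbf 1\}\},
\]
a supremum over a countable set. The family $\mathcal D_\sigma$ is used only through the following lemma and the bound $\|\mathbf 1_{N_u}\|_\sigma\le1$.

\begin{lemma}\label{lem:local}
Let $f\in X^*_\sigma$. Then $\sum_{u\in O(s)}\nu_u(f)\le\|f\|$ for every node $s\neq\emptyset$, and $\nu_u(f)\le\|f\|$ for every node $u\neq\emptyset$. Moreover $\sum_{u\in\mathrm{ch}(s)}|f(\mathbf 1_{N_u})|\le2\|f\|$ for every node $s$.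
\end{lemma}

\begin{proof}
For any $g_u\in\mathcal H_\sigma\cup\{\mathbf 1\}$ choose signs $\eta_u$ with $\eta_uf(\mathbf 1_{N_u}g_u)=|f(\mathbf 1_{N_u}g_u)|$. Then $\sum_{u\in O(s)}|f(\mathbf 1_{N_u}g_u)|$ is the value of $f$ at an element of $\mathcal D_\sigma$, hence at most $\|f\|$ by \eqref{eq:norms}. Taking suprema gives the first claim. The second follows with $s$ a sibling of $u$. For the third fix $u_0\in\mathrm{ch}(s)$: the other children lie in $O(u_0)$ and contribute at most $\|f\|$, and so does $u_0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(i)]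
We show that every bounded sequence in $X_\sigma$ has a weakly Cauchy subsequence. Scaling, and changing the $k$-th term by a vector of norm less than $1/(2k)$, which does not affect the question, we may take $x_k\in\Phi$ with $\|x_k\|_\sigma<1$. For every $n$ we have $\|x_k\|_{\sigma,n}<1$, so $x_k=2^nw^n_k+2^{-n}d^n_k$ with $w^n_k\in W_\sigma$ and $d^n_k\in B$. By weak precompactness of $W_\sigma$ and a diagonal argument we may assume that $(w^n_k)_k$ is weakly Cauchy in $C(K)$ for every $n$. For $\mu\in C(K)^*$ and every $n$,
\[
\limsup_{k,l\to\infty}|\mu(x_k-x_l)|\le2^n\cdot0+2\cdot2^{-n}\|\mu\| .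
\]
So $(x_k)$ is weakly Cauchy in $C(K)$, that is, in each coordinate of the $\ell_2$-sum above. By Lemma~\ref{lem:sum} it is weakly Cauchy in the sum, hence in $X_\sigma$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii)]
\emph{Step 1: $\sigma\mapsto\|x\|_\sigma$ is Borel for each $x\in\Phi$.} We list $G_\sigma=\{g^\sigma_i:i\in I\}$ with a countable index set $I$ that does not depend on $\sigma$. An element of $\mathcal H_\sigma$ is coded by $r$, $L\in\mathcal L_r$ and signs indexed by the binary words of lengths $1,\dots,r$, which name the nodes of $[L|j]_\sigma$ by (L1); the function so coded depends only on $\sigma(1),\dots,\sigma(r)$. An element of $\mathcal D_\sigma$ is coded by $s$, $(\eta_u)$ and codes of the finitely many $g_u$. So each $g^\sigma_i$ depends on finitely many coordinates of $\sigma$.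

Let $\rho>0$. We claim that $\|x\|_{\sigma,n}<\rho$ if and only if there are a rational $\rho'\in(0,\rho)$ and finitely many rationals $q_i\ge0$ with $\sum_iq_i\le1$ and
\begin{equation}\label{eq:open}
\Big\|x-\rho'2^n\sum_iq_ig^\sigma_i\Big\|_\infty<\rho'2^{-n}.
\end{equation}
If \eqref{eq:open} holds, then $x\in\rho'(2^nW_\sigma+2^{-n}B)$, so $\|x\|_{\sigma,n}\le\rho'<\rho$. Conversely, let $\|x\|_{\sigma,n}<\rho''<\rho'<\rho$ with $\rho'$ rational, and write $x=\rho''2^nw+\rho''2^{-n}d$ with $w\in W_\sigma$, $d\in B$. Since $G_\sigma$ is symmetric, the sums $\sum_iq_ig^\sigma_i$ are dense in $W_\sigma$. Choose one within distance less than $2^{-2n}(\rho'-\rho'')/\rho'$ of $(\rho''/\rho')w\in W_\sigma$. Then the left side of \eqref{eq:open} is less than $2^{-n}(\rho'-\rho'')+\rho''2^{-n}=\rho'2^{-n}$.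

For fixed $\rho'$ and $(q_i)$, condition \eqref{eq:open} depends on finitely many coordinates of $\sigma$. So $\{\sigma:\|x\|_{\sigma,n}<\rho\}$ is open, each $\sigma\mapsto\|x\|_{\sigma,n}$ is Borel, and so is $\sigma\mapsto\|x\|_\sigma$.

\emph{Step 2: $\mathcal A$ is a projection of a Borel set.} We claim that $X\in\mathcal A$ if and only if there are $\sigma\in\Delta$ and $(x_m)\in C(\Delta)^{\mathbb N}$ such that
\begin{itemize}
\item[($\alpha$)] $\|\sum_mr_mx_m\|=\|\sum_mr_m\varphi_m\|_\sigma$ for all finitely supported rational families $(r_m)$;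
\item[($\beta$)] $x_m\in X$ for all $m$;
\item[($\gamma$)] for every $V$ in a fixed countable base of $C(\Delta)$, if $X\cap V\neq\emptyset$, then $x_m\in V$ for some $m$.
\end{itemize}
If $X$ is isometric to $X_\sigma$, let $x_m$ be the image of $\varphi_m$. Conversely, ($\alpha$) says that $\varphi_m\mapsto x_m$ is a $\mathbb Q$-linear isometry on $\Phi_{\mathbb Q}$, which extends to an isometry of $X_\sigma$ onto the closure of $\{x_m\}$, and ($\beta$), ($\gamma$) say that this closure is $X$. Condition ($\alpha$) is Borel in $(\sigma,(x_m))$ by Step~1. Condition ($\gamma$) is Borel by the definition of the Effros structure. So is ($\beta$), since $x\in X$ if and only if every basic open set containing $x$ meets $X$.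
\end{proof}

\section{A random point on a random line}\label{sec:estimate}

Fix $\sigma\in\Delta$. Let $\omega=(c_j)\in\Omega$ and $\xi\in\Delta$ be independent and uniformly distributed, with all coordinates independent and uniform, and let $z=p_\sigma(\omega,\xi)$ have coordinates $(\xi_j,y_j,t_j)$. The symbols $\mathbb E$ and $\mathbb P$ refer to this model. The next lemma explains the four coordinates of $c_j=(a_j,b_j,\gamma_j)$: $a_j$ is spent on making $y_j$ uniform, $b_j$ on making $t_{j+1}$ uniform, and $\gamma_j$ remains invisible from $z$.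

\begin{lemma}\label{lem:indep}
The point $z$ is uniformly distributed on $K$ and independent of $(\gamma_j)_{j\ge1}$.
\end{lemma}

\begin{proof}
Fix $\xi$ and all $\gamma_j$, and let $N\ge1$. Consider the map
\[
(a_j,b_j)_{j\le N}\longmapsto\big((y_j)_{j\le N},\,(t_{j+1})_{j<N},\,b_N\big)
\]
from $\prod_{j\le N}\mathbb F_j^2$ to $\prod_{j\le N}\mathbb F_j\times\prod_{j<N}\mathbb F_j\times\mathbb F_N$. It is injective: $(\mathrm t_{j+1})$ gives $b_j=t_{j+1}-\langle\gamma_j,v_j^{\sigma(j)}(\xi_{j+1},y_{j+1})\rangle$ for $j<N$, and once $b_j$ is known, $(\mathrm y_j)$ gives $a_j$. Both sets have $\prod_{j\le N}Q_j^2$ elements, so the map is a bijection and preserves uniform measure. Hence, for every $N$, the conditional law of $(y_j)_{j\le N},(t_{j+1})_{j<N}$ given $\xi$ and $(\gamma_j)$ is uniform, whatever the condition. So $\xi$, $(\gamma_j)$ and the family of all $y_j,t_{j+1}$ are independent, and the last is uniform.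
\end{proof}

We now define the sets $D_s$ of Section~\ref{sec:idea}. For $\tau\in\Delta$, $1\le k\le n$, $L\in\mathcal L_n$ and $s_0\in[L|k]_\tau$ let
\[
D_\tau(L,s_0)=\bigcup_{j=k}^n\ \bigcup_{s\in[L|j]_\tau,\ s|k=s_0}E_\tau(L|j,s)\subseteq N_{s_0}.
\]
By (E2), taking $\varepsilon_s=0$ at levels below $k$ and $\varepsilon_s=\varepsilon_{s|k}$ at levels $k,\dots,n$ in the definition of $\mathcal H_\tau$,
\begin{equation}\label{eq:signs}
\sum_{s_0\in[L|k]_\tau}\varepsilon_{s_0}\mathbf 1_{D_\tau(L,s_0)}\in\mathcal H_\tau\qquad\text{for all }\varepsilon_{s_0}\in\{-1,0,1\}.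
\end{equation}
From now on $\tau(j)=\sigma(j)$ for $j<n$, and $L=\omega|n$. Then $z|j\in[L|j]_\sigma=[L|j]_\tau$ for $j\le n$ by (L2), so the random set $D=D_\tau(\omega|n,z|k)$ is defined.

\begin{example}\label{ex:delta}
Is $z\in D$? This requires $z\in E_\tau(L|j,z|j)$ for some $j\in[k,n]$. For $j<n$ it fails, since $\tau(j)=\sigma(j)$ and $z$ satisfies $(\mathrm t_{j+1})$. For $j=n$ it fails in the same way if $\tau(n)=\sigma(n)$. If $\tau(n)\neq\sigma(n)$, it holds unless the last coordinate of $z|(n+1)$ lies in $\Gamma^{\tau(n)}(b_n,\gamma_n)$, and given $z$ this has probability at most $1/Q_n$ by Lemmas~\ref{lem:indep} and~\ref{lem:onelevel}. So for the evaluation at $z$ the exit sets of level $n$ suffice. The levels $k,\dots,n-1$ are included in $D$ for functionals that agree with this evaluation only on cylinders of level $k$, such as the evaluation at a point $z'\in N_{z|k}$ that leaves the branch of $z$ at level $k+1$.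
\end{example}

\begin{proposition}\label{prop:est}
Let $1\le k\le n$ and $\tau(j)=\sigma(j)$ for $j<n$. Let $f_z\in X^*_\tau$ $(z\in K)$ satisfy $\|f_z\|\le\Lambda$, with $z\mapsto f_z(x)$ Borel for each $x\in\Phi$. Let $D=D_\tau(\omega|n,z|k)$.
\begin{itemize}
\item[(a)] If $\tau(n)\neq\sigma(n)$, then $\mathbb E\,|f_z(\mathbf 1_{N_{z|k}})-f_z(\mathbf 1_D)|\le4\Lambda/Q_k$.
\item[(b)] If $\tau(n)=\sigma(n)$, then $\mathbb E\,|f_z(\mathbf 1_{N_{z|k}})-f_z(\mathbf 1_{N_{z|(n+1)}})-f_z(\mathbf 1_D)|\le2\Lambda/Q_k$.
\end{itemize}
\end{proposition}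

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw (0,0)--(2.4,0); \draw[dotted,thick] (2.4,0)--(4.8,0); \draw (4.8,0)--(7.2,0);
\foreach \x in {0,2.4,4.8}{
  \foreach \d in {0.3,0.7,1.1,1.5}{\draw (\x,0)--(\x+\d,-1.1);}
  \foreach \d in {0.3,0.7,1.5}{\fill[gray] (\x+\d,-1.1) circle (2.6pt);}
  \draw[fill=white] (\x+1.1,-1.1) circle (2.6pt);
  \fill (\x,0) circle (2pt);}
\draw[fill=white] (7.1,-0.1) rectangle (7.3,0.1);
\node[above] at (0,0.1) {$z|k$};
\node[above] at (2.4,0.1) {$z|(k+1)$};
\node[above] at (4.8,0.1) {$z|n$};
\node[above] at (7.2,0.1) {$u^*=z|(n+1)$};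
\node[left] at (0.1,-1.1) {$U$};
\end{tikzpicture}
\caption{The cylinder of $z|k$ is the disjoint union of the cylinders of $u^*$ and of the children hanging off the branch of $z$ (bottom row, the set $U$). A gray child is outside the $\tau$-hole of its parent, so its cylinder lies in $D$; a white child is in the hole. Given $z$, each child in $U$ is white with probability at most $1/Q_k$. The node $u^*$ is always in the hole if $\tau(n)=\sigma(n)$, and with probability $1/Q_n$ if $\tau(n)\neq\sigma(n)$.}
\label{fig:branch}
\end{figure}

\begin{proof}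
The sets $N_{z|k}$, $N_{z|(n+1)}$ and $D$ depend on finitely many coordinates of $(\omega,\xi)$, so all expressions are measurable.

\emph{Decomposition} (Figure~\ref{fig:branch}). Let $U=\{u\in\mathrm{ch}(z|j):k\le j\le n,\ u\neq z|(j+1)\}$ and $u^*=z|(n+1)$. Then $N_{z|k}$ is the disjoint union of the cylinders $N_u$, $u\in U\cup\{u^*\}$. For such $u$ with parent $z|j$ let $I_u=1$ if $u\in Z_\tau(L|j,z|j)$ and $I_u=0$ otherwise. Let $g=\sum_{s_0\in[L|k]_\tau}\mathbf 1_{D_\tau(L,s_0)}$. Then $g\in\mathcal H_\tau$ by \eqref{eq:signs}, and $\mathbf 1_D=\mathbf 1_{N_{z|k}}g$. If $I_u=0$, then $N_u\subseteq E_\tau(L|j,z|j)\subseteq D$, so $g=1$ on $N_u$. Therefore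
\begin{equation}\label{eq:decomp}
\mathbf 1_{N_{z|k}}-\mathbf 1_D=\mathbf 1_{N_{z|k}}(\mathbf 1-g)=\sum_{u\in U\cup\{u^*\}}I_u\,\mathbf 1_{N_u}(\mathbf 1-g).
\end{equation}
The function $g$ depends on the line, but the local sizes in $X^*_\tau$ bound its effect in terms of $z$ alone: $|f_z(\mathbf 1_{N_u}(\mathbf 1-g))|\le2\nu_u(f_z)$. Since $U\subseteq O(u^*)$, Lemma~\ref{lem:local} gives
\begin{equation}\label{eq:local}
\sum_{u\in U}\nu_u(f_z)\le\Lambda,\qquad\nu_{u^*}(f_z)\le\Lambda .
\end{equation}

\emph{Conditioning on $z$.} The objects $U$, $u^*$ and $\nu_u(f_z)$ are functions of $z$. Let $u\in U\cup\{u^*\}$ have parent $z|j$ and last coordinate $(x,t)\in S_j\times\mathbb F_j$, and let $(x_0,t_0)$ be the last coordinate of $z|(j+1)$. Then $I_u=1$ means $(x,t)\in\Gamma^{\tau(j)}(b_j,\gamma_j)$. As $z$ lies on $P^\sigma_\omega$, equation $(\mathrm t_{j+1})$ gives $b_j=t_0-\langle\gamma_j,v_j^{\sigma(j)}(x_0)\rangle$, and by Lemma~\ref{lem:indep} the vector $\gamma_j$ is uniform on $\mathbb F_j^2$ given $z$. This is the situation of Lemma~\ref{lem:onelevel} with $\epsilon=\sigma(j)$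 and $\epsilon'=\tau(j)$. Hence
\[
\mathbb P[I_u=1\mid z]\le1/Q_j\le1/Q_k\qquad\text{unless }u=z|(j+1)\text{ and }\tau(j)=\sigma(j).
\]
The exception never occurs for $u\in U$, so by \eqref{eq:local}
\begin{equation}\label{eq:U}
\mathbb E\sum_{u\in U}I_u\,|f_z(\mathbf 1_{N_u}(\mathbf 1-g))|\le\mathbb E\sum_{u\in U}2\nu_u(f_z)\,\mathbb P[I_u=1\mid z]\le2\Lambda/Q_k .
\end{equation}

(a) The parent of $u^*$ has level $n$ and $\tau(n)\neq\sigma(n)$, so $u^*$ is no exception either. Its term in \eqref{eq:decomp} contributes at most $2\Lambda/Q_k$, which we add to \eqref{eq:U}.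

(b) Now $\tau(j)=\sigma(j)$ for all $j\le n$, so $z|(j+1)\in Z_\tau(L|j,z|j)$ for $k\le j\le n$ by (E1). In particular $I_{u^*}=1$. Moreover $g=0$ on $N_{u^*}$: for $k\le j\le n$ the only node of level $j$ whose cylinder meets $N_{u^*}$ is $z|j$, and $N_{u^*}\subseteq N_{z|(j+1)}$ is disjoint from $E_\tau(L|j,z|j)$. So the term of $u^*$ in \eqref{eq:decomp} is $\mathbf 1_{N_{z|(n+1)}}$, and \eqref{eq:U} bounds the rest.
\end{proof}

The proof uses that $f_z$ depends on $z$ only and not on $\omega$; this is demand (3).

\section{Proofs of the embedding theorems}\label{sec:proofs}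

We first extend the point evaluations to $Y$, measurably in $z$.

\begin{lemma}\label{lem:extend}
Let $Y$ be separable and $S:X_\sigma\to Y$ an operator with $\|Sx\|\ge C^{-1}\|x\|_\sigma$ for all $x$. Put $C_1=\frac52C$. There are $\psi_z\in Y^*$ $(z\in K)$ with $\|\psi_z\|\le C_1$ and $\psi_z(S\varphi)=\varphi(z)$ for all $\varphi\in\Phi$, such that $z\mapsto\psi_z(y)$ is Borel for every $y\in Y$.
\end{lemma}

\begin{proof}
Since $Y$ is separable, the ball $V=C_1B_{Y^*}$ is compact metrizable in the weak* topology. The set $\{(z,\psi)\in K\times V:\psi(S\varphi)=\varphi(z)\text{ for all }\varphi\in\Phi\}$ is closed, because $(z,\psi)\mapsto\psi(S\varphi)-\varphi(z)$ is continuous. By \eqref{eq:norms}, $|\varphi(z)|\le C_1\|S\varphi\|$, so $S\varphi\mapsto\varphi(z)$ has a Hahn--Banach extension in $V$, and the sections are nonempty. Apply (BS).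
\end{proof}

Proposition~\ref{prop:est} is an average over lines, whereas Lemma~\ref{lem:crit} needs one line that is good for infinitely many levels $k$. Fatou's lemma supplies it.

\begin{lemma}\label{lem:toell1}
Let $\sigma\in\Delta$, let $Y$ be a Banach space, and let $z\mapsto\psi_z\in Y^*$ be a bounded map on $K$ with $z\mapsto\psi_z(y)$ Borel for all $y\in Y$. Suppose that for all large $k$ there are $n_k\ge k$, $\tau_k\in\Delta$ with $\tau_k(j)=\sigma(j)$ for $j<n_k$, and operators $R_k:X_{\tau_k}\to Y$ with $M=\sup_k\|R_k\|<\infty$, such that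
\[
\mathbb E\,\psi_z\big(R_k\mathbf 1_{D^k}\big)\ge\tfrac12,\qquad D^k=D_{\tau_k}(\omega|n_k,z|k),\quad z=p_\sigma(\omega,\xi).
\]
Then $Y$ contains $\ell_1$.
\end{lemma}

\begin{proof}
Let $q_k(\omega)=\int\psi_z(R_k\mathbf 1_{D^k})\,d\xi$. By \eqref{eq:signs} and \eqref{eq:norms}, $\|\mathbf 1_{D^k}\|_{\tau_k}\le1$, so $|q_k|\le\Lambda:=M\sup_z\|\psi_z\|$. Fatou's lemma for $\Lambda-q_k\ge0$ gives $\mathbb E\limsup_kq_k\ge\limsup_k\mathbb E\,q_k\ge\frac12$. Fix $\omega$ with $\limsup_kq_k(\omega)\ge\frac12$; then $q_k(\omega)\ge\frac14$ for infinitely many $k$.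

Let $u_\xi=\psi_{p_\sigma(\omega,\xi)}$; the maps $\xi\mapsto u_\xi(y)$ are Borel since $p_\sigma$ is continuous. For $\zeta\in\{0,1\}^k$ let $s_\zeta$ be the node of $[\omega|k]_\sigma=[\omega|k]_{\tau_k}$ with $\xi(s_\zeta)=\zeta$, and $y^k_\zeta=R_k\mathbf 1_{D_{\tau_k}(\omega|n_k,s_\zeta)}$. By \eqref{eq:signs} and \eqref{eq:norms} all signed sums of the $y^k_\zeta$ have norm at most $M$. Since $p_\sigma(\omega,\xi)|k=s_{\xi|k}$, we have $\int u_\xi(y^k_{\xi|k})\,d\xi=q_k(\omega)$. Lemma~\ref{lem:crit} applies with $\delta=\frac14$.
\end{proof}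

\begin{proof}[Proof of Theorem~\ref{thm:main}(iii)]
Let $A\subseteq\Delta$ be uncountable and let $T_\sigma:X_\sigma\to Y$ $(\sigma\in A)$ be embeddings, normalized so that $C_\sigma^{-1}\|x\|_\sigma\le\|T_\sigma x\|\le\|x\|_\sigma$. For some $C$ the set $A'=\{\sigma\in A:C_\sigma\le C\}$ is uncountable. The set $\{(\sigma,(T_\sigma\varphi_m)_m):\sigma\in A'\}$ is an uncountable subset of the separable metrizable space $\Delta\times Y^{\mathbb N}$. Such a set has only countably many isolated points, so it has a non-isolated one: there are $\sigma\in A'$ and $\sigma_i\in A'\setminus\{\sigma\}$ with $\sigma_i\to\sigma$ and $T_{\sigma_i}\varphi\to T_\sigma\varphi$ for all $\varphi\in\Phi_{\mathbb Q}$.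

Take $\psi_z$ and $C_1$ from Lemma~\ref{lem:extend} for $S=T_\sigma$. Let $k$ be so large that $4C_1/Q_k\le\frac14$. Choose $i$ such that $n_k=\min\{j:\sigma_i(j)\neq\sigma(j)\}\ge k$ and $C_1\|T_{\sigma_i}\mathbf 1_{N_s}-T_\sigma\mathbf 1_{N_s}\|\le\frac14$ for all $s$ in the finite set $\mathcal P_k$. Put $\tau_k=\sigma_i$, $R_k=T_{\sigma_i}$ and $f_z=R_k^*\psi_z\in X^*_{\tau_k}$. Then $\|R_k\|\le1$, $\|f_z\|\le C_1$, and for $s=z|k$
\[
f_z(\mathbf 1_{N_s})=\psi_z(T_\sigma\mathbf 1_{N_s})+\psi_z(T_{\sigma_i}\mathbf 1_{N_s}-T_\sigma\mathbf 1_{N_s})\ge1-\tfrac14 .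
\]
Proposition~\ref{prop:est}(a) with $n=n_k$, $\tau=\tau_k$, $\Lambda=C_1$ gives $\mathbb E\,f_z(\mathbf 1_{D^k})\ge\frac34-\frac14=\frac12$. By Lemma~\ref{lem:toell1}, $Y$ contains $\ell_1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
If $A$ is uncountable, apply Theorem~\ref{thm:main}(iii). If $A$ is countable, then $(\sum_{\sigma\in A}X_\sigma)_{\ell_2}$ is separable, contains every $X_\sigma$ $(\sigma\in A)$, and is $\ell_1$-free by Theorem~\ref{thm:main}(i) and Lemma~\ref{lem:sum}.
\end{proof}

Separability of $Y$ cannot be dropped in Theorem~\ref{thm:main}(iii): the $\ell_2$-sum of all $X_\sigma$ is $\ell_1$-free, since a separable subspace of it is supported on countably many coordinates.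

With a single space and $\tau=\sigma$ only part (b) of Proposition~\ref{prop:est} is available. For the point evaluations themselves the extra term $f_z(\mathbf 1_{N_{z|(n+1)}})$ equals $1$ and the estimate yields nothing, as it must, since $X_\sigma$ is $\ell_1$-free. Compact operators make this term small: they replace the functionals $f_z$ by finitely many, and a fixed functional is small on the cylinder of a random child.

\begin{proof}[Proof of Theorem~\ref{thm:bap}]
Replacing $Y$ by the closed span of $J(X_\sigma)\cup\bigcup_nP_n(X_\sigma)$, we may assume that $Y$ is separable. Take $\psi_z$ and $C_1$ from Lemma~\ref{lem:extend} for $S=J$. By the Banach--Steinhaus theorem $\Lambda=C_1\sup_n\|P_n\|$ is finite. Let $k$ be so large that $2\Lambda/Q_k\le\frac14$. Choose $N$ with $C_1\|P_N\mathbf 1_{N_s}-J\mathbf 1_{N_s}\|\le\frac18$ for all $s\in\mathcal P_k$, and put $f_z=P_N^*\psi_z$. Then $\|f_z\|\le\Lambda$ and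
\[
f_z(\mathbf 1_{N_{z|k}})=\psi_z(J\mathbf 1_{N_{z|k}})+\psi_z(P_N\mathbf 1_{N_{z|k}}-J\mathbf 1_{N_{z|k}})\ge\tfrac78 .
\]
The adjoint $P_N^*$ is compact, so there are $f^1,\dots,f^m\in P_N^*(C_1B_{Y^*})$ such that every $f_z$ is within $\frac1{16}$ of some $f^i$; note $\|f^i\|\le\Lambda$. Let $l>k$. By Lemma~\ref{lem:indep}, given $z|(l-1)$ the node $z|l$ is uniform among the $|A_l|$ children, so $\mathbb E\,|f^i(\mathbf 1_{N_{z|l}})|\le2\Lambda/|A_l|$ by Lemma~\ref{lem:local}. As $\|\mathbf 1_{N_{z|l}}\|_\sigma\le1$,
\[
\mathbb E\,|f_z(\mathbf 1_{N_{z|l}})|\le\tfrac1{16}+\sum_{i=1}^m\mathbb E\,|f^i(\mathbf 1_{N_{z|l}})|\le\tfrac1{16}+\frac{2m\Lambda}{|A_l|}\le\tfrac18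
\]
for $l$ large, because $|A_l|\to\infty$. Fix such an $l$ and put $\tau_k=\sigma$, $n_k=l-1\ge k$, $R_k=P_N$. Proposition~\ref{prop:est}(b) gives $\mathbb E\,f_z(\mathbf 1_{D^k})\ge\frac78-\frac18-\frac14=\frac12$, and $Y$ contains $\ell_1$ by Lemma~\ref{lem:toell1}.

Recall that $Y$ has the \emph{bounded approximation property} if there is a constant $\beta$ such that the identity of $Y$ can be approximated uniformly on each compact set by finite-rank operators of norm at most $\beta$; the partial sum projections show that a space with a Schauder basis has it. Let $J:X_\sigma\to Y$ be an embedding into such a space and $(y_i)$ a dense sequence in $J(X_\sigma)$. Choose finite-rank $S_n$ with $\|S_n\|\le\beta$ and $\|S_ny_i-y_i\|\le1/n$ for $i\le n$. Then $S_ny\to y$ for all $y\in J(X_\sigma)$, and the first part applies to $P_n=S_nJ$.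
\end{proof}

\section{Ranks, non-universal spaces and complex scalars}\label{sec:remarks}

\begin{remark}
The boundedness principle says that a coanalytic rank on a coanalytic set is bounded by a countable ordinal on every analytic subset. By fact (b), the rank on $\mathcal G_{\ell_1}$ is therefore bounded on $\mathcal A$ by some $\zeta<\omega_1$. So already the spaces $X\in\mathcal G_{\ell_1}$ of rank at most $\zeta$ do not embed into a common separable $\ell_1$-free space.
\end{remark}

\begin{remark}
Since $C(\Delta)$ contains $\ell_1$, we have $\mathcal A\subseteq\mathcal G_{\ell_1}\subseteq\mathcal G_{C(\Delta)}$. By fact (c), the members of $\mathcal A$ embed into a single non-universal separable space; by Theorem~\ref{thm:main}, every such space contains $\ell_1$. The general question, whether every class $\mathcal G_Y$ is strongly bounded, has a negative answer, with $Y=\ell_1$ as a counterexample.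
\end{remark}

\begin{remark}\label{rem:complex}
For complex scalars use the complexifications $X_\sigma+iX_\sigma$ with the norm $\|x+iy\|=\sup_\theta\|x\cos\theta-y\sin\theta\|_\sigma$. The supremum may be taken over rational $\theta$, so for $x,y\in\Phi$ the norm is Borel in $\sigma$, and the proof of (ii) applies with coefficients in $\mathbb Q+i\mathbb Q$. The real functionals on a complex space are the real parts of the complex ones, so a sequence is weakly Cauchy in the complex sense if and only if it is so in the underlying real space. As a real space the complexification is isomorphic to $X_\sigma\oplus X_\sigma$, which is $\ell_1$-free by Lemma~\ref{lem:sum}. Thus its bounded sequences have weakly Cauchy subsequences, and it does not contain complex $\ell_1$. If uncountably many complexifications embed into a separable complex space $Y$, then the underlying real space of $Y$ contains real $\ell_1$ by (iii). So $Y$ has a bounded sequence without weakly Cauchy subsequence, and by Dor's complex version of Rosenthal's theorem $Y$ contains complex $\ell_1$.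
\end{remark}

\begin{thebibliography}{9}

\bibitem{Ros} Rosenthal, PNAS, 1974.

\bibitem{PJS} N.~Sastry et al.\ (eds.), \emph{Perspectives in mathematical sciences II: Pure mathematics}, Platinum Jubilee Series, WS, 2009, ISBN 9814273643,
\texttt{http://\allowbreak www.\allowbreak nozdr.\allowbreak mirror.\allowbreak cypherpunks.\allowbreak ru/\allowbreak kolxoz/\allowbreak M/\allowbreak Sastry\%20\allowbreak N.,\%20\allowbreak et\%20\allowbreak al.\%20\allowbreak \%28eds.\%29\%20\allowbreak Perspectives\%20\allowbreak in\%20\allowbreak mathematical\%20\allowbreak sciences\%20\allowbreak II..\%20\allowbreak Pure\%20\allowbreak mathematics\%20\allowbreak \%28WS,\%20\allowbreak 2009\%29\allowbreak \%28ISBN\%20\allowbreak 9814273643\%29\allowbreak \%28273s\%29\_M\_.pdf}.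

\end{thebibliography}
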